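\title{Universal Bishop--Phelps--Bollob\'as domain spaces need not be uniformly convex}

\begin{abstract}
A Banach space $X$ is a universal BPB domain space if the pair $(X,Y)$ has the Bishop--Phelps--Bollob\'as property for every Banach space $Y$. Uniformly convex spaces have this property, and we show that the converse fails. For every $d\ge3$ there is a norm on $\mathbb R^d$ that makes it a universal BPB domain space whose unit sphere contains a segment. Over both scalar fields, every nonzero Banach space $H$ is isometric to a $1$-complemented subspace of a universal BPB domain space obtained by renorming $H\oplus\ell_2(\Gamma)$. In both constructions an operator $T$ is perturbed to $TD$, where $D$ is an operator on the domain, close to the identity, that depends neither on $T$ nor on the target space.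
\end{abstract}

\section{The question and the results}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$. For Banach spaces $X,Y$ over $\mathbb K$ we write $B_X$ and $S_X$ for the closed unit ball and the unit sphere of $X$, and $L(X,Y)$ for the space of bounded linear operators with the operator norm.

Following Acosta, Aron, Garc\'ia and Maestre \cite{AAGM}, the pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as property} (BPBp) if for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that, whenever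
\[
T_0\in S_{L(X,Y)},\qquad x_0\in S_X,\qquad \|T_0x_0\|>1-\eta(\varepsilon),
\]
there are $S\in L(X,Y)$ and $x\in S_X$ with
\[
1=\|S\|=\|Sx\|,\qquad \|x_0-x\|<\varepsilon,\qquad \|T_0-S\|<\varepsilon .
\]
In words, an operator that almost attains its norm at a point can be moved a little, together with the point, so that the norm is attained exactly. The space $X$ is a \emph{universal BPB domain space} if $(X,Y)$ has the BPBp for every Banach space $Y$ over the same field.

If $X$ and $Y$ are both finite-dimensional, the BPBp holds by compactness: a sequence $(T_n,x_n)$ with $\|T_n\|=\|x_n\|=1$ and $\|T_nx_n\|\to1$ has a limit point $(S,x)$ with $\|Sx\|=1$. For arbitrary $Y$ this argument is lost even when $\dim X<\infty$: every operator on $X$ then attains its norm, but possibly far from $x_0$. What is asked of a universal BPB domain space is therefore a property of the shape of $S_X$.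

Recall that $X$ is \emph{uniformly convex} if for every $\varepsilon>0$ there is $\delta>0$ such that $x,y\in B_X$ and $\|x-y\|\ge\varepsilon$ imply $\|\frac{x+y}2\|\le1-\delta$, and \emph{strictly convex} if $S_X$ contains no non-degenerate segment. Uniform convexity implies strict convexity, and in finite dimensions the two agree, because $\|\frac{x+y}2\|$ attains its maximum on the compact set of pairs $x,y\in B_X$ with $\|x-y\|\ge\varepsilon$. It is known that every uniformly convex space is a universal BPB domain space (Example~\ref{ex:uc} contains a proof), that $\ell_1$ and $\ell_1^2$ are not, and that a universal BPB domain space $X$ has the following properties.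
\begin{enumerate}
\item[(1)] In the real case, no face of $S_X$ contains a non-empty relatively open subset of $S_X$.
\item[(2)] If $X$ is isomorphic to a strictly convex space, the extreme points of $B_X$ are dense in $S_X$.
\item[(3)] If $X$ is superreflexive, the strongly exposed points of $B_X$ are dense in $S_X$.
\item[(4)] If $X$ is real and two-dimensional, then $X$ is uniformly convex.
\end{enumerate}
Here a face is a non-empty set $\{x\in S_X:\varphi(x)=1\}$ with $\varphi\in S_{X^*}$; a point $x\in S_X$ is strongly exposed if some $\varphi\in S_{X^*}$ has $\varphi(x)=1$ and $x_n\to x$ whenever $x_n\in B_X$ and $\operatorname{Re}\varphi(x_n)\to1$; and $X$ is superreflexive if every space finitely representable in $X$ (in particular $X$ itself) is reflexive. These four facts serve as background and are not used in the proofs of our theorems. They say that the sphere cannot be flat on large pieces, and (4) says that in the real plane it cannot be flat at all. This suggests a positive answer to the following question,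 posed in \cite{talk}:
\begin{quote}
\emph{Is every universal BPB domain space uniformly convex?}
\end{quote}
There is, however, a difference between the plane and higher dimensions. In the real plane a segment of the sphere contains a relatively open subset of it, whereas in $\mathbb R^3$ a segment is nowhere dense in the sphere, and a few segments are not visibly in conflict with (1)--(3). The answer is negative, and one extra dimension is enough.

\begin{theorem}\label{thm:finite}
For every integer $d\ge3$ there is a norm on $\mathbb R^d$ making it a universal BPB domain space whose unit sphere contains a non-degenerate segment. In particular this space is not uniformly convex, nor even strictly convex.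
\end{theorem}

By (4), and since dimension $1$ is trivial, the range $d\ge3$ is optimal in the real case. We do not address which finite dimensions admit counterexamples in the complex case. In infinite dimensions the implication fails over both fields, and in a strong form. We write $|r|$ for the norm of $r\in\ell_2(\Gamma)$.

\begin{theorem}\label{thm:infinite}
Let $H\ne\{0\}$ be a Banach space over $\mathbb K$ and let $0<\kappa\le1/100$. There are a set $\Gamma$, countably infinite if $H$ is separable, and an equivalent norm $\|\cdot\|$ on $X=H\oplus\ell_2(\Gamma)$ such that: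
\begin{enumerate}
\item[(a)] $\|h\|^2+|r|^2\le\|(h,r)\|^2\le\|h\|^2+(1+\kappa)|r|^2$ for $h\in H$, $r\in\ell_2(\Gamma)$; in particular $H$ sits isometrically in $X$, and $(h,r)\mapsto h$ is a norm-one projection;
\item[(b)] $X$ is a universal BPB domain space, with $\eta(\varepsilon)$ depending only on $\varepsilon$ and $\kappa$ (not on $H$ or $Y$).
\end{enumerate}
\end{theorem}

A subspace is \emph{$1$-complemented} if it is the range of a projection of norm at most one. A space has the \emph{Radon--Nikod\'ym property} (RNP) if each of its non-empty closed bounded convex subsets $K$ has slices $\{x\in K:\operatorname{Re}\varphi(x)>\sup_K\operatorname{Re}\varphi-\gamma\}$ of arbitrarily small diameter.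

\begin{corollary}\label{cor:main}
Over both fields, universal BPB domain spaces need not be strictly convex, reflexive or superreflexive, need not have the RNP, and need not be isomorphic to a uniformly convex space. Every Banach space is isometric to a $1$-complemented subspace of a universal BPB domain space, which for separable $H$ can be taken isomorphic to $H\oplus\ell_2$. The property of being a universal BPB domain space does not pass to $1$-complemented subspaces.
\end{corollary}

\begin{proof}
The second statement is Theorem~\ref{thm:infinite}; for $H=\{0\}$ take the uniformly convex space $\ell_2$. Applied to $H=\ell_1$ or $H=\ell_1^2$, which are not universal BPB domain spaces, it gives the third statement. For the first take $H=c_0$ (or $C[0,1]$). Strict convexity, reflexivity and the RNP pass to closed subspaces, and $c_0$ has none of them. Its sphere contains the segment from $e_1-e_2$ to $e_1+e_2$; it is not reflexive; and every slice of $B_{c_0}$ has diameter $2$, since it contains a finitely supported $x$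 and then $x\pm e_n$ for large $n$, because $\varphi(e_n)\to0$. So $X$ has none of these properties. Superreflexive spaces are reflexive, and so are uniformly convex spaces and the spaces isomorphic to them; hence $X$ is neither.
\end{proof}

Section~\ref{sec:criterion} reduces the problem to the construction, at each $x_0\in S_X$, of one operator $D$ on $X$ that is close to the identity and strictly shrinks every vector of $B_X$ far from $\mathbb Tx_0$. Section~\ref{sec:finite} proves Theorem~\ref{thm:finite}; the midpoint of the segment in $\mathbb R^3$, treated in Example~\ref{ex:midpoint}, contains the main idea of both theorems. Sections~\ref{sec:tower} and~\ref{sec:operators} prove Theorem~\ref{thm:infinite}.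

\section{Perturbing an operator from the domain side}\label{sec:criterion}

Nothing is known about the target $Y$, so we perturb $T\in L(X,Y)$ to $TD$ with $D\in L(X,X)$ close to the identity $I$. If $\|T\|=1$ then $\|TDx\|\le\|Dx\|$, so any vector shrunk by $D$ is shrunk by $TD$, whatever $T$ is. If $D$ also sends some $x_1\in B_X$ to $x_0$, then $\|TDx_1\|=\|Tx_0\|$ is almost $1$, and $TD$ can come close to its norm only where $D$ does not shrink. Since $\|T\theta x\|=\|Tx\|$ for $\theta\in\mathbb T$, distances have to be measured to the set $\mathbb Tx_0$. For $x_0\in S_X$ and $\varepsilon\in(0,1)$ put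
\[
W(x_0,\varepsilon)=\{x\in B_X:\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon\}.
\]

\begin{definition}\label{def:focus}
Let $\varepsilon,\delta\in(0,1)$ and $x_0\in S_X$. A pair $(D,x_1)\in L(X,X)\times B_X$ is \emph{$(\varepsilon,\delta)$-focusing at $x_0$} if $\|D-I\|\le\varepsilon$ and
\[
\|Dx_1-x_0\|+\|Dx\|\le1-\delta\qquad\text{for all }x\in W(x_0,\varepsilon).
\]
\end{definition}

An $(\varepsilon,\delta)$-focusing pair is also $(\varepsilon,\delta')$-focusing for $\delta'\le\delta$. The pairs we construct have $Dx_1=x_0$; the term $\|Dx_1-x_0\|$ allows one pair to serve all nearby points (Lemma~\ref{lem:stable}). The definition does not require $\|D\|\le1$.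

\begin{lemma}\label{lem:criterion}
Suppose that for every $\varepsilon\in(0,1)$ there is $\delta(\varepsilon)\in(0,1)$ such that every point of $S_X$ has an $(\varepsilon,\delta(\varepsilon))$-focusing pair. Then $X$ is a universal BPB domain space, and $\eta(\varepsilon)=\delta(\varepsilon/8)$ works for every $Y$.
\end{lemma}

\begin{proof}
One composition with $D$ does not produce an operator attaining its norm. It produces one that almost attains its norm near $x_0$, with an error as small as we please, and we iterate.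

\emph{One step.} Let $\varepsilon,\nu\in(0,1)$, $\delta=\delta(\varepsilon)$, $\|T\|=1$, $x_0\in S_X$ and $\|Tx_0\|>1-\delta$. We find $T'$ and $z$ with
\begin{equation}\label{eq:step}
\|T'\|=\|z\|=1,\qquad\|T'-T\|\le2\varepsilon,\qquad\|z-x_0\|<\varepsilon,\qquad\|T'z\|>1-\nu .
\end{equation}
Take an $(\varepsilon,\delta)$-focusing pair $(D,x_1)$ at $x_0$, and put $S=TD$ and $M=1-\delta-\|Dx_1-x_0\|$. Then $\|Sx\|\le\|Dx\|\le M$ on $W(x_0,\varepsilon)$, and $M\ge0$ because $0\in W(x_0,\varepsilon)$. On the other hand $\|S\|\ge\|Sx_1\|\ge\|Tx_0\|-\|Dx_1-x_0\|>M$. Choose $z\in S_X$ with $\|Sz\|>\max\{(1-\nu)\|S\|,M\}$. Then $z\notin W(x_0,\varepsilon)$, so $\|z-\theta x_0\|<\varepsilon$ for some $\theta\in\mathbb T$, and replacing $z$ by $\bar\theta z$ we may take $\theta=1$. Put $T'=S/\|S\|$. Then $\|T'z\|>1-\nu$. Since $\|S-T\|\le\|D-I\|\le\varepsilon$, also $\|T'-S\|=\bigl|\|T\|-\|S\|\bigr|\le\varepsilon$, and $\|T'-T\|\le2\varepsilon$.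

\emph{Iteration.} Fix $\varepsilon\in(0,1)$, and let $\varepsilon_n=\varepsilon/2^{n+2}$, $\delta_n=\delta(\varepsilon_n)$, $\nu_n=\min\{\delta_{n+1},2^{-n}\}$ for $n\ge1$. Let $\|T_0\|=1$, $z_0\in S_X$, $\|T_0z_0\|>1-\delta_1=1-\delta(\varepsilon/8)$. Apply \eqref{eq:step} to $(T_{n-1},z_{n-1})$ with $\varepsilon_n,\nu_n$ to obtain $(T_n,z_n)$; the next step is allowed because $\|T_nz_n\|>1-\nu_n\ge1-\delta_{n+1}$. As $X$ and $L(X,Y)$ are complete and $\sum\varepsilon_n=\varepsilon/4$, the limits $S=\lim T_n$ and $z=\lim z_n$ exist, $\|S-T_0\|\le\varepsilon/2$, $\|z-z_0\|\le\varepsilon/4$, and $\|S\|=\|z\|=1$. Finally $\|Sz\|=\lim\|T_nz_n\|=1$ since $\nu_n\to0$.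
\end{proof}

The lemma needs the same $\delta(\varepsilon)$ at all points of the sphere, since the iteration moves the point. The next lemma spreads a pair over a neighborhood.

\begin{lemma}\label{lem:stable}
Let $\varepsilon<1/2$, let $(D,x_1)$ be $(\varepsilon,\delta)$-focusing at $x_0$, and let $y\in S_X$ satisfy $\|y-x_0\|\le\min\{\varepsilon,\delta/2\}$. Then $(D,x_1)$ is $(2\varepsilon,\delta/2)$-focusing at $y$.
\end{lemma}

\begin{proof}
We have $W(y,2\varepsilon)\subset W(x_0,\varepsilon)$ and $\|Dx_1-y\|\le\|Dx_1-x_0\|+\delta/2$.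
\end{proof}

In finite dimensions compactness supplies the uniformity.

\begin{lemma}\label{lem:compact}
Let $\dim X<\infty$. Suppose that for all $x_0\in S_X$ and $\varepsilon\in(0,1)$ there are $D\in L(X,X)$ and $x_1\in B_X$ with $\|D-I\|\le\varepsilon$, $Dx_1=x_0$, and $\|Dx\|<1$ for all $x\in W(x_0,\varepsilon)$. Then $X$ is a universal BPB domain space.
\end{lemma}

\begin{proof}
Fix $\varepsilon$ and apply the hypothesis with $\varepsilon/2$. Since $W(x_0,\varepsilon/2)$ is compact, the pair $(D,x_1)$ is $(\varepsilon/2,\delta_{x_0})$-focusing at $x_0$ for some $\delta_{x_0}\in(0,1)$. By Lemma~\ref{lem:stable} it is $(\varepsilon,\delta_{x_0}/2)$-focusing at every point of a neighborhood of $x_0$ in $S_X$. Cover $S_X$ by finitely many such neighborhoods, let $\delta(\varepsilon)$ be the least of the corresponding numbers $\delta_{x_0}/2$, and apply Lemma~\ref{lem:criterion}.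
\end{proof}

The simplest candidate for $D$ is the following. For $x_0\in S_X$, a functional $\varphi\in S_{X^*}$ with $\varphi(x_0)=1$ (it exists by the Hahn--Banach theorem) and $s\in(0,1)$, the \emph{averaging operator} is
\begin{equation}\label{eq:E}
Ex=(1-s)x+s\,\varphi(x)x_0 .
\end{equation}
It satisfies $Ex_0=x_0$, $\|E-I\|\le2s$, and $\|Ex\|\le(1-s)\|x\|+s|\varphi(x)|$, so $\|E\|\le1$.

\begin{example}\label{ex:uc}
Let $X$ be uniformly convex, let $\delta$ correspond to $\varepsilon$ in the definition, and take $s=\varepsilon/2$. For $x\in W(x_0,\varepsilon)$ choose $\theta\in\mathbb T$ with $\varphi(\theta x)=|\varphi(x)|$. Then $\|\theta x-x_0\|\ge\varepsilon$, so $\frac{1+|\varphi(x)|}2\le\|\frac{\theta x+x_0}2\|\le1-\delta$ and $\|Ex\|\le1-2s\delta$. Thus $(E,x_0)$ is $(\varepsilon,\varepsilon\delta)$-focusing at $x_0$, and Lemma~\ref{lem:criterion} shows that $X$ is a universal BPB domain space.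
\end{example}

Averaging fails on a segment. If $x_0\pm a\in S_X$ with $a\ne0$, then $|\varphi(x_0\pm a)|\le1$ forces $\varphi(a)=0$, so $E(x_0\pm a)=x_0\pm(1-s)a$ is again on the segment and has norm one. In the real plane no other operator does better.

\begin{remark}\label{rem:plane}
Let $X=\mathbb R^2$, with coordinates $(u,t)$, carry a norm whose sphere contains $\{(1,t):|t|\le1\}$, and let $x_0=(1,0)$. By the preceding lines $u$ is the norming functional of $x_0$, so $\|u\|=1$. Suppose that $D,x_1$ are as in Lemma~\ref{lem:compact} with $\varepsilon$ small, and write $u(Dx)=\alpha u+\beta t$. Then $\alpha=u(Dx_0)\ge1-\varepsilon>0$, and $\|D(1,\pm1)\|<1$ gives $\alpha+|\beta|<1$. But $\|x_1-x_0\|=\|x_1-Dx_1\|\le\varepsilon$, so $x_1=(u_1,t_1)$ has $|u_1|,|t_1|\le1$, and $1=u(Dx_1)\le\alpha+|\beta|$. This contradiction agrees with fact (4).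
\end{remark}

With a third coordinate $g$ the functional $u\circ D=\alpha u+\beta t+\sigma g$ has a third coefficient. The endpoints of the segment still force $\alpha+|\beta|<1$, but $u(Dx_1)=1$ can now hold at a point $x_1$ with $g\ne0$. The choice $\alpha=\sqrt{1-\sigma^2}$, $\beta=0$ is a small rotation in the $(u,g)$-plane. It brings to the place of the segment a nearby piece of the sphere, and we shall build the sphere so that this piece is curved.

\section{A norm on $\mathbb R^d$ with a segment in its sphere}\label{sec:finite}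

\subsection{Two elementary lemmas}

We want a sphere that is flat in the direction $t$ where $g=0$ and curved in that direction where $g\ne0$. A term $\kappa|g|^4t^2$ in the defining function does this. The function $a^4b^2$ is not convex (its Hessian determinant is $-40a^6b^2$), but a small multiple of it added to $a^2$ is convex on a bounded region.

\begin{lemma}\label{lem:G}
Let $0<\kappa\le1/100$ and $G(a,b)=a^2+\kappa a^4b^2$. On every convex set $K\subset\{a\ge0,\ a^2b^2\le4\}$ the function $G$ is convex. If $P\ne P^*$ are points of $K$ and $G(\frac{P+P^*}2)=\frac12(G(P)+G(P^*))$, then both points have $a=0$.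
\end{lemma}

\begin{proof}
We have $G_{aa}=2+12\kappa a^2b^2$, $G_{bb}=2\kappa a^4$, $G_{ab}=8\kappa a^3b$, so $G_{aa}>0$ and
\[
G_{aa}G_{bb}-G_{ab}^2=4\kappa a^4\bigl(1-10\kappa a^2b^2\bigr),
\]
where $10\kappa a^2b^2\le 2/5$ on $K$. The Hessian is positive semidefinite on $K$, and positive definite where $a>0$. If $P$ or $P^*$ has $a>0$, then $a>0$ on the open segment between them, and $G$ is strictly convex along the segment.
\end{proof}

\begin{lemma}\label{lem:rot}
Let $\sigma\in(0,1)$, $c=\sqrt{1-\sigma^2}$, $\Phi,g\in\mathbb K$, and put $p=c\Phi+\sigma g$, $v=-\sigma\Phi+cg$. Then $0\le1-c\le\sigma^2$,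
\[
\Phi=cp-\sigma v,\qquad g=\sigma p+cv,\qquad |p|^2+|v|^2=|\Phi|^2+|g|^2 .
\]
If $|\Phi|^2+|g|^2\le1$, then $|p-\Phi|\le2\sigma$ and $|v|^4-|g|^4\le8\sigma|v|^2$.
\end{lemma}

\begin{proof}
First, $1-c\le1-c^2=\sigma^2$. The identities hold because the matrix of $(\Phi,g)\mapsto(p,v)$ is real orthogonal, hence unitary. If $|p|,|v|\le1$, then $|p-\Phi|=|(1-c)p+\sigma v|\le2\sigma$ and $|v-g|=|(1-c)v-\sigma p|\le2\sigma$. If $|v|>|g|$, then $|v|^4-|g|^4\le4|v|^3(|v|-|g|)\le8\sigma|v|^2$; otherwise the left side is not positive.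
\end{proof}

\subsection{The norm and its segments}

Recall that if $B$ is a convex, balanced ($\lambda B\subset B$ for $|\lambda|\le1$) and bounded subset of a normed space that contains a neighborhood of $0$, then its \emph{gauge} $\|x\|=\inf\{\nu>0:x/\nu\in B\}$ is an equivalent norm; its closed unit ball is $B$ when $B$ is closed.

Let $d\ge3$ and, in this section, $\kappa=1/100$. Write $x=(u,g,t)\in\mathbb R\times\mathbb R^{d-2}\times\mathbb R$, let $|g|$ be the Euclidean norm, and put
\[
m(t)=\bigl(\max\{|t|-1,0\}\bigr)^2,\qquad F(x)=u^2+|g|^2+\kappa|g|^4t^2+m(t)=u^2+G(|g|,t)+m(t).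
\]
The function $m$ is convex, even, nondecreasing in $|t|$, and vanishes exactly on $[-1,1]$: it creates the segment and closes the body off at $|t|=2$.

\begin{lemma}\label{lem:norm}
The set $B=\{F\le1\}$ is the unit ball of a norm $\|\cdot\|$ on $\mathbb R^d$. For all $x$, $\|x\|<1$ if and only if $F(x)<1$, and $\|x\|=1$ if and only if $F(x)=1$. The segment $I_0=\{(1,0,t):|t|\le1\}$ lies in the unit sphere, and any two distinct points $x,x^*$ with $[x,x^*]$ in the unit sphere lie both in $I_0$ or both in $-I_0$.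
\end{lemma}

\begin{proof}
Since $F\ge u^2$, $F\ge|g|^2$ and $F\ge m(t)$, the set $B$ is compact and contained in the convex set $Q=\{|g|\le1,\ |t|\le2\}$. On $[0,1]\times[-2,2]$ the function $G$ is convex by Lemma~\ref{lem:G} and strictly increasing in $a$. Hence for $x,x^*\in Q$ and $\lambda+\lambda^*=1$, $\lambda,\lambda^*\ge0$,
\begin{equation}\label{eq:chain}
\begin{split}
G\bigl(|\lambda g+\lambda^*g^*|,\lambda t+\lambda^*t^*\bigr)&\le G\bigl(\lambda|g|+\lambda^*|g^*|,\lambda t+\lambda^*t^*\bigr)\\
&\le\lambda G(|g|,t)+\lambda^*G(|g^*|,t^*).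
\end{split}
\end{equation}
So $F$ is convex on $Q$ and $B$ is convex. As $F$ is even and continuous with $F(0)=0$, $B$ is a symmetric neighborhood of $0$, and its gauge is a norm with unit ball $B$. If $F(x)<1$, then $x$ is interior to $B$ and $\|x\|<1$. If $F(x)=1$ and $\lambda>1$, then either $\lambda x\notin Q$, or convexity on $[0,\lambda x]$ gives $1=F(x)\le F(\lambda x)/\lambda$; in both cases $\lambda x\notin B$, so $\|x\|=1$. If $F(x)>1$, then $\|x\|>1$. On $I_0$ we have $F=1$.

Let $x\ne x^*$ with $[x,x^*]$ in the sphere. Then $F=1$ at $x$, $x^*$ and their midpoint, so each of the three convex summands $u^2$, $G(|g|,t)$, $m(t)$ has equality in the midpoint inequality. The first gives $u=u^*$. For the second, both inequalities in \eqref{eq:chain} with $\lambda=\frac12$ are equalities. The first equality gives $|g+g^*|=|g|+|g^*|$; the second gives, by Lemma~\ref{lem:G}, either $(|g|,t)=(|g^*|,t^*)$ or $g=g^*=0$. In the first case $|g-g^*|^2=2|g|^2+2|g^*|^2-|g+g^*|^2=0$, so $x=x^*$, which is excluded. Hence $g=g^*=0$,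 $t\ne t^*$, and $m(t)=m(t^*)=m(\frac{t+t^*}2)=1-u^2$. If this common value were positive, then $|t|=|t^*|$, so $t^*=-t$ and $m(\frac{t+t^*}2)=m(0)=0$, a contradiction. So $|t|,|t^*|\le1$ and $u=u^*=\pm1$; note that $-I_0=\{(-1,0,t):|t|\le1\}$.
\end{proof}

Let $X=(\mathbb R^d,\|\cdot\|)$. The functional $u$ has norm one, because $u^2\le F\le1$ on $B_X$ and $u=1$ on $I_0$.

\subsection{The midpoint of the segment}

\begin{example}\label{ex:midpoint}
Let $d=3$, $x_0=(1,0,0)$ and $0<\sigma\le s<1$. With $p,v$ as in Lemma~\ref{lem:rot} for $\Phi=u$, let $R(u,g,t)=(p,v,t)$ be the rotation, let $E$ be the averaging operator \eqref{eq:E} with $\varphi=u$, and let $D=ER$, so that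
\[
Dx=\bigl(p,(1-s)v,(1-s)t\bigr).
\]
The point $x_1=(c,\sigma,0)$ has $F(x_1)=1$, $p=1$, $v=0$, so $Dx_1=x_0$. We claim that $\|Dx\|<1$ for every $x\in B_X$ other than $\pm x_1$. For $x\in B_X$ we have $u^2+g^2\le1$ and $|t|\le2$. Using $p^2+v^2=u^2+g^2$, $(1-s)^2-1\le-s$ and $m((1-s)t)\le m(t)$, we get
\[
F(Dx)-F(x)\le-s\,v^2+\kappa t^2\bigl(v^4-g^4\bigr).
\]
If $v\ne0$, the averaging wins: by Lemma~\ref{lem:rot} the right side is at most $-(s-32\kappa\sigma)v^2<0$. If $v=0$, the averaging gains nothing, but then $g=\sigma p$ and the right side is $-\kappa\sigma^4p^4t^2$, which is negative unless $pt=0$. If $v=p=0$, then $F(Dx)=m((1-s)t)<m(2)=1$. If $v=t=0$, then $x=px_1$ and $F(Dx)=p^2<1$ unless $x=\pm x_1$. This proves the claim. For small $s$ and $\sigma$ we have $\|D-I\|<\varepsilon$, hence $\|x_1-x_0\|=\|x_1-Dx_1\|<\varepsilon$, and the hypothesis of Lemma~\ref{lem:compact} holds at $x_0$.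
\end{example}

The two regimes of the example recur in both proofs: off the rotated subspace $v=0$ one gains about $s|v|^2$ from $E$, and near it one gains about $\kappa\sigma^4t^2$ from the curvature of the sphere. The exponent $4$ makes the regimes fit together, since the possible loss $\kappa t^2(v^4-g^4)$ is of order $\sigma v^2$, below the gain $sv^2$. With $g^2$ in place of $g^4$ the same reasoning would bound the loss only by a multiple of $\sigma|v|$, which $sv^2$ does not dominate for small $v$.

\subsection{The other points of the segment}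

Let $x_0=(1,0,\tau)$ with $|\tau|\le1$, and let $e=(1,0,\dots,0)\in\mathbb R^{d-2}$. For $x=(u,g,t)$, $g=(g_1,g_\perp)$, and $\sigma\in(0,1)$, $c=\sqrt{1-\sigma^2}$, put
\[
p=cu+\sigma g_1,\qquad v=(-\sigma u+cg_1,\,g_\perp)\in\mathbb R^{d-2}.
\]
By Lemma~\ref{lem:rot}, $p^2+|v|^2=u^2+|g|^2$ and $g=(\sigma p+cv_1,v_\perp)$. The plane $v=0$ consists of the points $(pc,p\sigma e,t)$, at which $F=p^2+\kappa\sigma^4p^4t^2+m(t)$. Over $|t|\le1$ the sphere meets this plane (for $p>0$) in the arc $p=\rho(t)$, where $\rho(t)\in(0,1]$ is the unique positive root of $\rho^2+\kappa\sigma^4\rho^4t^2=1$. From $1-\kappa\sigma^4\le\rho^2\le1$ we get $\rho^4=1+O(\sigma^4)$, then $\rho^2=1-\kappa\sigma^4t^2+O(\sigma^8)$, and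
\[
\rho(t)=1-\tfrac12\kappa\sigma^4t^2+O(\sigma^8)\qquad(\sigma\to0).
\]
The plain rotation has first coordinate $p$, which peaks on the arc at $t=0$. To make the peak occur near $t=\tau$ we tilt $p$ to $\alpha p+\beta t$, matching the slope $-\kappa\sigma^4\tau$ of the parabola above and normalizing the value at $t=\tau$ to be $1$ (Figure~\ref{fig:arc}):
\begin{equation}\label{eq:alpha}
\beta=\kappa\sigma^4\tau,\qquad\alpha=\frac{1-\beta\tau}{\rho(\tau)}=1-\tfrac12\kappa\sigma^4\tau^2+O(\sigma^8).
\end{equation}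
On the arc this gives $\alpha\rho(t)+\beta t=1-\frac12\kappa\sigma^4(t-\tau)^2+O(\sigma^8)$, a gain of order $\sigma^4$ at every $t\neq\tau$. The match is only asymptotic, so we argue by passing to the limit $\sigma\to0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[very thick,domain=-1:1,smooth,variable=\x] plot ({2.2*\x},{1.6-0.8*\x*\x});
\draw[dashed] (-2.2,2.368)--(2.2,1.088);
\fill (0.88,1.472) circle (2pt) node[below] {$x_1$};
\draw[->] (-2.6,0)--(2.7,0) node[right] {$t$};
\draw (0.88,0.07)--(0.88,-0.07) node[below] {$\tau$};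
\node at (-1.2,-0.4) {plane $v=0$};
\draw[->] (3.1,1.6)--(4.3,1.6) node[midway,above] {$R_\sigma$};
\draw[dashed] (4.6,1.6)--(9.8,1.6);
\draw[very thick] (5,1.6)--(9.4,1.6);
\fill (8.08,1.6) circle (2pt) node[below] {$x_0$};
\node[above] at (6.2,1.6) {$I_0$};
\draw[->] (4.6,0)--(9.9,0) node[right] {$t$};
\draw (8.08,0.07)--(8.08,-0.07) node[below] {$\tau$};
\node at (6,-0.4) {plane $g=0$};
\end{tikzpicture}
\caption{Two plane sections of the unit sphere over $|t|\le1$, curvature exaggerated. In the plane $g=0$ the sphere contains the segment $I_0$; in the slightly rotated plane $v=0$ it is a curved arc. The operator $R_\sigma$ maps the dashed line $\alpha p+\beta t=1$, which passes through $x_1$ and is asymptotically tangent to the arc there, onto the line $u=1$ that carries $I_0$, and maps $x_1$ to $x_0$.}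
\label{fig:arc}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
By Lemma~\ref{lem:norm}, $S_X\supset I_0$. We verify the hypothesis of Lemma~\ref{lem:compact}. Fix $x_0\in S_X$ and $\varepsilon\in(0,1)$, and put $s=\varepsilon/4$.

\emph{Points off the segments.} Let $x_0\notin I_0\cup(-I_0)$, and take $D=E$ from \eqref{eq:E} and $x_1=x_0$. Then $\|D-I\|\le2s<\varepsilon$. If $x\in B_X$ and $\|Dx\|\ge1$, then $|\varphi(x)|=1$, and after a change of sign $\varphi(x)=1$. Then $\varphi=1$ on $[x,x_0]\subset B_X$, so $[x,x_0]\subset S_X$, and $x=x_0$ by Lemma~\ref{lem:norm}. Hence $\|Dx\|<1$ on $W(x_0,\varepsilon)$.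

\emph{Points of the segments.} If $(D,x_1)$ works at $x_0$, then $(D,-x_1)$ works at $-x_0$, so let $x_0=(1,0,\tau)\in I_0$. With the notation above and $\varphi=u$, define
\[
R_\sigma x=(\alpha p+\beta t,\,v,\,t),\qquad Ex=\bigl(u,(1-s)g,(1-s)t+s\tau u\bigr),\qquad D_\sigma=ER_\sigma,
\]
and $x_1=(\rho c,\rho\sigma e,\tau)$ with $\rho=\rho(\tau)$. Then $F(x_1)=1$, and $p=\rho$, $v=0$ at $x_1$, so $R_\sigma x_1=(\alpha\rho+\beta\tau,0,\tau)=x_0$ and $D_\sigma x_1=x_0$. Since $R_\sigma\to I$ as $\sigma\to0$, we have $\|D_\sigma-I\|\le\|E\|\,\|R_\sigma-I\|+\|E-I\|<\varepsilon$ for small $\sigma$. It remains to show that for all small $\sigma$, $\|D_\sigma x\|<1$ on $W(x_0,\varepsilon)$.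

Suppose not. Then there are $\sigma_n\to0$ and $x_n\in W(x_0,\varepsilon)$ with $\|D_{\sigma_n}x_n\|\ge1$, and by compactness we may assume $x_n\to\bar x\in W(x_0,\varepsilon)$. In the limit $1\le\|E\bar x\|\le(1-s)+s|u(\bar x)|$, so $|u(\bar x)|=1$, and replacing all $x_n$ by $-x_n$ if necessary, $u(\bar x)=1$. Then $F(\bar x)\le1$ forces $\bar x=(1,0,\bar t)$ with $|\bar t|\le1$, and $\bar t\ne\tau$ because $\bar x\ne x_0$. We drop the index $n$; the symbols $O$ and $o$ refer to $n\to\infty$. Put $\bar u=\alpha p+\beta t$ and $t'=(1-s)t+s\tau\bar u$, so that $D_\sigma x=(\bar u,(1-s)v,t')$. Then $p\to1$, $v\to0$, $t\to\bar t$, and $|t'|\le2$ eventually. By Lemma~\ref{lem:norm}, $F(D_\sigma x)\ge1\ge F(x)$, that is,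
\begin{equation}\label{eq:key}
\begin{split}
0\le(\bar u^2-p^2)&+\bigl((1-s)^2-1\bigr)|v|^2\\
&+\kappa\bigl[(1-s)^4|v|^4t'^2-|g|^4t^2\bigr]+m(t')-m(t).
\end{split}
\end{equation}
We estimate three of the terms. By \eqref{eq:alpha},
\[
\bar u^2-p^2=(\alpha^2-1)p^2+2\alpha\beta pt+\beta^2t^2=\sigma^4\bigl(-\kappa\tau^2+2\kappa\tau\bar t+o(1)\bigr).
\]
Next, $|t'|\le(1-s)|t|+s|\bar u|$ because $|\tau|\le1$, so $m(t')\le(1-s)m(t)+s\,m(\bar u)$. Since $p^2\le F(x)\le1$ and $|t|\le2$, we have $|\bar u|\le1+O(\sigma^4)$, hence $m(\bar u)=O(\sigma^8)$ and $m(t')-m(t)\le O(\sigma^8)$. Finally, $\kappa|v|^4t'^2\le4\kappa|v|^4\le\frac s2|v|^2$ eventually, since $v\to0$.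

We use \eqref{eq:key} twice. First, discarding $-\kappa|g|^4t^2$ and using $(1-s)^2-1\le-s$, we get $0\le O(\sigma^4)-\frac s2|v|^2$, so $|v|=O(\sigma^2)$. (This is where the exponent $4$ enters: we need $|v|=o(\sigma)$.) Therefore $|v|^4/\sigma^4\to0$, and $|g|/\sigma\to1$ by the formula $g=(\sigma p+cv_1,v_\perp)$. Second, discarding the term $((1-s)^2-1)|v|^2\le0$, dividing by $\sigma^4$ and letting $n\to\infty$, we get
\[
0\le-\kappa\tau^2+2\kappa\tau\bar t-\kappa\bar t^{\,2}=-\kappa(\bar t-\tau)^2<0,
\]
a contradiction. Lemma~\ref{lem:compact} completes the proof.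
\end{proof}

\section{A tower of extensions}\label{sec:tower}

For Theorem~\ref{thm:infinite} two things change. The sphere of $H$ may be flat in many places and many directions, and there is no compactness, so $\delta(\varepsilon)$ must be obtained by explicit estimates that are the same at all points. Both difficulties are met by making each point of a dense set play the part of the midpoint in Example~\ref{ex:midpoint}. Such a point $x_0$ receives a Hilbertian coordinate $g$ of its own to rotate into, and $|t|$ is replaced by the distance to the line $\mathbb Kx_0$. The term $\kappa|g|^4\operatorname{dist}(y,\mathbb Kx_0)^2$ vanishes on that line and penalizes every direction away from it, so no tilt is needed. The new coordinates create new points of the sphere, which need coordinates in turn; we therefore repeat the extension countably many times.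

Fix $0<\kappa\le1/100$. Let $Y\ne\{0\}$ be a Banach space and let $\Gamma_Y$ be a dense subset of $S_Y$, countable if $Y$ is separable. For $j\in\Gamma_Y$ let $q_j(y)=\operatorname{dist}(y,\mathbb Kj)$, a seminorm with $q_j\le\|\cdot\|$. On $Y^+=Y\oplus\ell_2(\Gamma_Y)$ put $F=A+C$, where for $w=(y,r)$
\[
A=\|y\|^2+|r|^2,\qquad C=\kappa\sum_j|r_j|^4q_j(y)^2\le\kappa|r|^4\|y\|^2 .
\]
Equivalently, $F(y,r)=\|y\|^2+\sum_jG(|r_j|,q_j(y))$.

\begin{lemma}\label{lem:ext}
The gauge $\|\cdot\|$ of $\{F\le1\}$ is a norm on $Y^+$, and for $w=(y,r)$: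
\begin{enumerate}
\item[(i)] $\|w\|\le1$ if and only if $F(w)\le1$, and $\|w\|=1$ if and only if $F(w)=1$;
\item[(ii)] $\|y\|^2+|r|^2\le\|w\|^2\le\|y\|^2+(1+\kappa)|r|^2$, and $\|(0,r)\|=|r|$;
\item[(iii)] if $\|w\|\ge1$, then $\|w\|^2\le F(w)$;
\item[(iv)] if $\|w\|\le1$, then $\|w\|^2\le F(w)+\kappa|r|^2(1-\|w\|^4)$ and $\|w\|^6\le F(w)$.
\end{enumerate}
\end{lemma}

\begin{proof}
On the convex set $K=\{a,b\ge0,\ a^2+b^2\le4\}$ we have $a^2b^2\le4$, so $G$ is convex on $K$ by Lemma~\ref{lem:G}, and it is nondecreasing in each variable. On the convex set $U=\{A\le4\}$ the functions $|r_j|$ and $q_j(y)$ are convex and $(|r_j|,q_j(y))\in K$. As in \eqref{eq:chain}, monotonicity and then convexity of $G$ show that $G(|r_j|,q_j(y))$ is convex on $U$. So $F$ is convex on $U$, and $\{F\le1\}\subset\{A\le1\}\subset U$ is convex and bounded. It is balanced because $F(\lambda w)=|\lambda|^2A+|\lambda|^6C$, and it contains $\{A\le1/(1+\kappa)\}$ because $C\le\kappa A^3\le\kappa A$ there. Hence the gauge is a norm.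

Let $w\ne0$ (the case $w=0$ is trivial). The function $\nu\mapsto F(w/\nu)=A\nu^{-2}+C\nu^{-6}$ decreases strictly and continuously from $\infty$ to $0$, so $\nu=\|w\|$ is the unique solution of $A\nu^{-2}+C\nu^{-6}=1$, and comparing with $\nu=1$ gives (i). The equation reads $\nu^2=A+C\nu^{-4}$. Thus $|r|^2,\|y\|^2\le A\le\nu^2$ and $C\nu^{-4}\le\kappa|r|^2$, which gives the inequalities in (ii); if $y=0$ then $C=0$ and $\nu=|r|$. Further $\nu^2-F(w)=C\nu^{-4}(1-\nu^4)$, which gives (iii) and the first part of (iv). If $\nu\le1$, then $\nu^6=A\nu^4+C\le F(w)$.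
\end{proof}

By (ii), the norm is equivalent to $A^{1/2}$, $y\mapsto(y,0)$ is an isometry, and $(y,r)\mapsto y$ is a contraction. We identify $Y$ with its image.

Now let $Y_0=H$, $\Gamma_n=\Gamma_{Y_n}$, $Y_{n+1}=Y_n^+$, and let $\Gamma=\bigsqcup_{n\ge0}\Gamma_n$ be the disjoint union of the index sets. The norms of the $Y_n$ extend each other. Iterating (ii), every $(h,r)\in\bigcup_nY_n$ satisfies the inequality in Theorem~\ref{thm:infinite}(a). As $\bigcup_nY_n$ is dense in $H\oplus\ell_2(\Gamma)$, the norm extends by continuity to an equivalent norm on $X=H\oplus\ell_2(\Gamma)$ with the same inequality. This proves part (a). If $H$ is separable, then inductively every $Y_n$ is separable and every $\Gamma_n$ is countable; each $\Gamma_n$ is non-empty because $H\ne\{0\}$, so $\Gamma$ is countably infinite. We record three properties.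
\begin{enumerate}
\item[(T1)] The map $P_n:X\to Y_n$ that forgets the coordinates in $\Gamma_m$, $m\ge n$, is a norm-one projection (a composition of contractions on each $Y_m$, then density), and $P_nx\to x$.
\item[(T2)] Each $\ell_2$-coordinate is a functional of norm at most $1$, and $\|(0,r)\|\le\sqrt{1+\kappa}\,|r|$ for $r\in\ell_2(\Gamma)$, by part (a).
\item[(T3)] $\bigcup_n\Gamma_n$, viewed as a subset of $S_X$, is dense in $S_X$: for $x\in S_X$ we have $P_nx/\|P_nx\|\to x$, and $\Gamma_n$ is dense in $S_{Y_n}$.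
\end{enumerate}

\section{Focusing operators in the tower}\label{sec:operators}

\begin{proposition}\label{prop:focus}
For every $\varepsilon\in(0,1)$ there is $\delta\in(0,1)$, depending only on $\varepsilon$ and $\kappa$, such that for every $n\ge0$ and $x_0\in\Gamma_n$ there are $D\in L(X,X)$ and $x_1\in S_X$ with $\|D-I\|\le\varepsilon$, $Dx_1=x_0$, and $\|Dx\|\le1-\delta$ for all $x\in W(x_0,\varepsilon)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}(b) from Proposition~\ref{prop:focus}]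
Let $\varepsilon\in(0,1)$, and let $\delta$ be given by the proposition for $\varepsilon/2$. By (T3) every $y\in S_X$ is within $\min\{\varepsilon/2,\delta/2\}$ of some $x_0\in\bigcup_n\Gamma_n$, so by Lemma~\ref{lem:stable} it has an $(\varepsilon,\delta/2)$-focusing pair. Lemma~\ref{lem:criterion} applies, and $\eta(\varepsilon)$ depends only on $\varepsilon$ and $\kappa$.
\end{proof}

The rest of the section proves the proposition.

\subsection{The operator}

Fix $\varepsilon$, $n$ and $x_0\in\Gamma_n$, and put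
\[
s=\frac\varepsilon{10},\qquad\sigma=\frac s{100},\qquad c=\sqrt{1-\sigma^2}.
\]
We use freely that $s\le\frac1{10}$, $\sigma\le\frac1{1000}$, $1-c\le\sigma^2$, and $1-(1-s)^2\ge1.9s$. The rotation is taken much smaller than the averaging so that its side effects are absorbed by the gains of order $s$. Let $e\in\ell_2(\Gamma_n)$ be the unit vector at the index $x_0$, so $\|e\|=1$, let $g(\cdot)$ be the corresponding coordinate, and let $q=q_{x_0}$ on $Y_n$. Take a norm-one functional on $Y_n$ with value $1$ at $x_0$, and let $\varphi\in S_{X^*}$ be its composition with $P_n$. Then $\varphi(e)=0=g(x_0)$. Let $E$ be the averaging operator \eqref{eq:E}, let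
\[
Rx=x+\bigl((c-1)\varphi(x)+\sigma g(x)\bigr)x_0+\bigl(-\sigma\varphi(x)+(c-1)g(x)\bigr)e,
\]
and let $D=ER$. The operator $R$ rotates the span of $x_0$ and $e$ and fixes $\ker\varphi\cap\ker g$. We have $\|R-I\|\le2(1-c)+2\sigma\le4\sigma$, so
\[
\|D-I\|\le\|E\|\,\|R-I\|+\|E-I\|\le4\sigma+2s\le3s\le\varepsilon .
\]

Write $w\in Y_{n+1}$ as $w=(y,g,r)$ with $y\in Y_n$, $g\in\mathbb K$, $r\in\ell_2(\Gamma_n\setminus\{x_0\})$. Let $\Phi=\varphi(y)$, and let $p,v$ be as in Lemma~\ref{lem:rot}. Then $Rw=(y+(p-\Phi)x_0,v,r)$ and $\varphi(Rw)=p$, so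
\begin{equation}\label{eq:Dw}
Dw=\bigl(y',(1-s)v,(1-s)r\bigr),\qquad y'=(1-s)y+\bigl(p-(1-s)\Phi\bigr)x_0 .
\end{equation}
On the coordinates in $\Gamma_m$, $m>n$, both $\varphi$ and $g$ vanish, so $D$ multiplies them by $1-s$. For $x_1=cx_0+\sigma e$ we have $F(x_1)=c^2+\sigma^2+\kappa\sigma^4q(cx_0)^2=1$, so $\|x_1\|=1$. Here $\Phi=c$, $g=\sigma$, $p=1$, $v=0$ and $y'=x_0$, so $Dx_1=x_0$.

The function $F$ at one level of the tower involves the squared norm of the level below. The quantity to carry from level to level is therefore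
\[
\Delta(x)=\|Dx\|^2-\|x\|^2,\qquad\Delta(\lambda x)=|\lambda|^2\Delta(x).
\]

\subsection{Coordinates other than $g$}

All $\ell_2$-coordinates other than $g$ are multiplied by $1-s$. This lowers $|r_j|^2$, while the terms $\kappa|r_j|^4q_j^2$ may grow because $D$ moves the argument of $q_j$. The gain is larger than the loss. Let $y,y'\in Y_m$ with $\|y\|\le1$, $\|y'-y\|\le3s$, let $J\subset\Gamma_m$, and let $r\in\ell_2(J)$ with $|r|\le1$. Then $q_j(y')\le q_j(y)+3s$ and $q_j(y)\le1$, so $q_j(y')^2\le q_j(y)^2+6s+9s^2\le q_j(y)^2+7s$. Since $\sum|r_j|^4\le|r|^4\le|r|^2$ and $7\kappa\le0.1$,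
\begin{equation}\label{eq:spect}
\sum_{j\in J}\Bigl[G\bigl((1-s)|r_j|,q_j(y')\bigr)-G\bigl(|r_j|,q_j(y)\bigr)\Bigr]\le-1.9s|r|^2+7\kappa s|r|^2\le-1.8s|r|^2 .
\end{equation}

\begin{lemma}\label{lem:higher}
Let $x\in X$, let $w=P_{n+1}x$, and let $b$ be the vector of the coordinates of $x$ in $\Gamma_m$, $m>n$. Then $\Delta(x)\le\Delta(w)-s|b|^2$.
\end{lemma}

\begin{proof}
We first show that $\Delta(z)\le\Delta(y)-s|r|^2$ for $z=(y,r)\in Y_{m+1}=Y_m\oplus\ell_2(\Gamma_m)$, $m\ge n+1$. Both sides are homogeneous of degree $2$, so let $\|z\|=1$, that is, $F(z)=1$. Then $\|y\|,|r|\le1$, $Dz=(Dy,(1-s)r)$ and $\|Dy-y\|\le3s$, so \eqref{eq:spect} gives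
\[
F(Dz)\le F(z)+\|Dy\|^2-\|y\|^2-1.8s|r|^2=1+\Delta(y)-1.8s|r|^2 .
\]
Let $\nu=\|Dz\|\ge1-3s$. If $\nu\ge1$, then $\nu^2\le F(Dz)$ by Lemma~\ref{lem:ext}(iii). If $\nu<1$, then $1-\nu^4\le4(1-\nu)\le12s$, and Lemma~\ref{lem:ext}(iv) gives $\nu^2\le F(Dz)+12\kappa s|r|^2$. In both cases $\nu^2\le1+\Delta(y)-s|r|^2$, as required. Iterating from level $m$ down to level $n+1$ proves the lemma for $P_mx$ in place of $x$; let $m\to\infty$ and use (T1) and the continuity of $\Delta$.
\end{proof}

So the higher levels can only help, and everything is decided in $Y_{n+1}$.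

\subsection{The level $n+1$}

Let $w=(y,g,r)\in S_{Y_{n+1}}$, so $F(w)=1$. Then $|\Phi|^2+|g|^2\le\|y\|^2+|g|^2\le1$, so $|p|,|v|\le1$, the last part of Lemma~\ref{lem:rot} applies, and $|r|\le1$. If $|p|\le\frac12$, averaging alone suffices:
\begin{equation}\label{eq:small}
\|Dw\|\le(1-s)(1+4\sigma)+\tfrac s2\le1-\tfrac s4,\qquad\text{so}\qquad\Delta(w)\le-\tfrac s4 .
\end{equation}
If $|p|>\frac12$, we multiply $w$ by a scalar in $\mathbb T$, which changes neither $\Delta(w)$ nor $\operatorname{dist}(w,\mathbb Tx_0)$, and assume that $p$ is real and $p>\frac12$. One quantity appears that was absent from Example~\ref{ex:midpoint}, where the first summand of $F$ was $u^2$: the defect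
\[
\mu=\|y\|-|\Phi|\in[0,1],
\]
which measures how far $\varphi$ is from norming $y$. Averaging gains a multiple of $s\mu$. On a flat part of $S_{Y_n}$ through $x_0$ we have $\mu=0$, and there the term with $q$ takes over.

\begin{lemma}\label{lem:level}
Let $w=(y,g,r)\in S_{Y_{n+1}}$ with $p>\frac12$. Then
\begin{align}
1-F(Dw)&\ge\tfrac s2\mu+s|v|^2+s|r|^2,\label{eq:gain1}\\
1-F(Dw)&\ge\tfrac s2\mu+s|r|^2+\tfrac{\kappa\sigma^4}{64}q(y)^2\qquad\text{if }|v|<\tfrac\sigma8,\label{eq:gain2}
\end{align}
and $\Delta(w)\le-\frac13\bigl(1-F(Dw)\bigr)$.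
\end{lemma}

\begin{proof}
By \eqref{eq:Dw}, $F(Dw)-1=F(Dw)-F(w)=Z_1+Z_2+Z_3$, where
\begin{align*}
Z_1&=\|y'\|^2+(1-s)^2|v|^2-\|y\|^2-|g|^2,\\
Z_2&=\kappa\bigl[(1-s)^4|v|^4q(y')^2-|g|^4q(y)^2\bigr],
\end{align*}
and $Z_3$ is the sum in \eqref{eq:spect} with $J=\Gamma_n\setminus\{x_0\}$. Since $\|y'-y\|\le\|Dw-w\|\le3s$ by (T1), we have $Z_3\le-1.8s|r|^2$.

\emph{The norm of $y'$.} Let $\xi=(1-s)\Phi$ and $\omega=|\xi|+|p-\xi|-p\ge0$. The triangle inequality in \eqref{eq:Dw} gives
\[
\|y'\|\le(1-s)\|y\|+|p-\xi|=(1-s)\mu+|\xi|+|p-\xi|=p+(1-s)\mu+\omega .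
\]
The excess $\omega$ arises only over $\mathbb C$, where $\xi$ need not be real, and it is small because the imaginary part of $\xi$ comes from $\sigma v$. Indeed $\Phi=cp-\sigma v$ gives
\[
\operatorname{Re}\xi\ge0.9\,(0.99\cdot\tfrac12-0.001)\ge\tfrac14,\qquad\operatorname{Re}(p-\xi)\ge sp-\sigma\ge\tfrac s4,
\]
and $|\operatorname{Im}(p-\xi)|=|\operatorname{Im}\xi|\le\sigma|v|$. For $\operatorname{Re}\zeta>0$ we have $|\zeta|-\operatorname{Re}\zeta=(\operatorname{Im}\zeta)^2/(|\zeta|+\operatorname{Re}\zeta)\le(\operatorname{Im}\zeta)^2/(2\operatorname{Re}\zeta)$. Applying this to $\xi$ and $p-\xi$, whose real parts add up to $p$, we obtain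
\[
\omega\le\sigma^2|v|^2\Bigl(2+\frac2s\Bigr)\le\frac{4\sigma^2}s|v|^2=4\cdot10^{-4}s|v|^2 .
\]

\emph{The term $Z_1$.} Expand $(p+(1-s)\mu+\omega)^2$, and use $\|y\|^2=|\Phi|^2+2|\Phi|\mu+\mu^2$, $p^2+|v|^2=|\Phi|^2+|g|^2$ and $(1-s)^2\mu^2\le\mu^2$:
\[
Z_1\le2\mu\bigl((1-s)p-|\Phi|\bigr)+\bigl(2p\omega+2\mu\omega+\omega^2\bigr)-1.9s|v|^2 .
\]
By Lemma~\ref{lem:rot}, $p-|\Phi|\le2\sigma$, so $(1-s)p-|\Phi|\le2\sigma-\frac s2\le-\frac s4$. As $p,\mu,\omega\le1$, the second bracket is at most $5\omega\le\frac s{100}|v|^2$. Hence $Z_1\le-\frac s2\mu-1.8s|v|^2$.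

\emph{The term $Z_2$.} Since $y'-(1-s)y\in\mathbb Kx_0$, we have $q(y')=(1-s)q(y)$; this is why $q$ is the distance to the line rather than to the point. Hence $Z_2\le\kappa q(y)^2(|v|^4-|g|^4)$. By Lemma~\ref{lem:rot} and $q(y)\le1$, $Z_2\le8\kappa\sigma|v|^2\le\frac s{100}|v|^2$, and adding the three bounds gives \eqref{eq:gain1}. If $|v|<\sigma/8$, then $|g|\ge\sigma p-|v|\ge\frac38\sigma$, so $|v|^4-|g|^4\le\frac{1-81}{4096}\sigma^4\le-\frac{\sigma^4}{64}$, which gives \eqref{eq:gain2}.

Finally, $F(Dw)\le1$ by \eqref{eq:gain1}, so $\|Dw\|\le1$, and Lemma~\ref{lem:ext}(iv) together with the tangent-line bound $\lambda^{1/3}\le1-\frac13(1-\lambda)$ for $\lambda\ge0$ gives $\|Dw\|^2\le F(Dw)^{1/3}\le1-\frac13(1-F(Dw))$.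
\end{proof}

By \eqref{eq:small}, Lemma~\ref{lem:level} and homogeneity, $\Delta\le0$ on $Y_{n+1}$; by Lemma~\ref{lem:higher}, $\Delta\le0$ on $X$, that is, $\|D\|\le1$. The gains in Lemma~\ref{lem:level} are small only when $\mu$, $|v|$, $|r|$ and $q(y)$ are all small, and this forces $w$ to be close to $x_0$.

\begin{lemma}\label{lem:far}
If $w\in S_{Y_{n+1}}$ and $\operatorname{dist}(w,\mathbb Tx_0)\ge\varepsilon/3$, then $\Delta(w)\le-\delta_1$, where
\[
\delta_1=\frac13\min\Bigl\{\frac{3s}4,\ \frac{s\sigma^2}{64},\ \frac s2\cdot\frac\varepsilon{36},\ s\Bigl(\frac\varepsilon{36}\Bigr)^2,\ \frac{\kappa\sigma^4}{64}\Bigl(\frac\varepsilon{24}\Bigr)^2\Bigr\}.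
\]
\end{lemma}

\begin{proof}
If $|p|\le\frac12$ use \eqref{eq:small}. Otherwise assume $p>\frac12$. If $|v|\ge\sigma/8$, use \eqref{eq:gain1}. Let $|v|<\sigma/8$. Then $|g|\le\sigma p+|v|\le2\sigma$. From $F(w)=1$, $\|y\|^2\le|\Phi|^2+3\mu$, $|\Phi|^2+|g|^2=p^2+|v|^2$ and $q_j(y)\le1$ we get
\[
1\le p^2+|v|^2+3\mu+\kappa|g|^4+(1+\kappa)|r|^2 .
\]
Since $|v|^2+\kappa|g|^4\le\sigma^2/64+16\kappa\sigma^4\le2\sigma^2$, it follows that $1-p\le1-p^2\le3\mu+2|r|^2+2\sigma^2$, and
\[
|1-\Phi|=|1-cp+\sigma v|\le(1-p)+(1-c)p+\sigma|v|\le3\mu+2|r|^2+4\sigma^2 .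
\]
The distance to a line is attained, so $y=\lambda x_0+\zeta$ with $\|\zeta\|=q(y)$. Then $|\lambda-\Phi|=|\varphi(\zeta)|\le q(y)$, and $\|y-x_0\|\le|\lambda-1|+\|\zeta\|\le2q(y)+|1-\Phi|$. By Lemma~\ref{lem:ext}(ii) and $|r|\le1$,
\[
\frac\varepsilon3\le\|w-x_0\|\le\|y-x_0\|+|g|+|r|\le2q(y)+3\mu+3|r|+6\sigma .
\]
As $6\sigma\le\varepsilon/12$, we get $2q(y)+3\mu+3|r|\ge\varepsilon/4$, so one of the three summands is at least $\varepsilon/12$: $q(y)\ge\varepsilon/24$, or $\mu\ge\varepsilon/36$, or $|r|\ge\varepsilon/36$. In each case \eqref{eq:gain2} and the last statement of Lemma~\ref{lem:level} give the bound.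
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Proposition~\ref{prop:focus}]
It remains to bound $\|Dx\|$ on $W(x_0,\varepsilon)$. First let $\|x\|=1$ and $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon/2$, and let $w,b$ be as in Lemma~\ref{lem:higher}. If $|b|\ge\varepsilon/20$, then $\Delta(x)\le\Delta(w)-s|b|^2\le-s\varepsilon^2/400$. If $|b|<\varepsilon/20$, then $\|x-w\|\le\sqrt{1+\kappa}\,|b|\le\varepsilon/18$ by (T2), so $1\ge\|w\|\ge1-\varepsilon/18\ge\frac12$. The vector $\hat w=w/\|w\|$ satisfies $\|\hat w-x\|\le(1-\|w\|)+\|w-x\|\le\varepsilon/9$, so $\operatorname{dist}(\hat w,\mathbb Tx_0)\ge\frac\varepsilon2-\frac\varepsilon9\ge\frac\varepsilon3$. By Lemmas~\ref{lem:higher} and~\ref{lem:far}, $\Delta(x)\le\Delta(w)=\|w\|^2\Delta(\hat w)\le-\delta_1/4$. Since $\sqrt{1-\lambda}\le1-\lambda/2$, in both cases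
\[
\|Dx\|\le1-\delta_2,\qquad\delta_2=\min\{s\varepsilon^2/800,\ \delta_1/8\}.
\]

Now let $x\in W(x_0,\varepsilon)$. If $\|x\|\le1-\varepsilon/2$, then $\|Dx\|\le1-\varepsilon/2$ because $\|D\|\le1$. Otherwise $\hat x=x/\|x\|$ has $\|\hat x-x\|=1-\|x\|<\varepsilon/2$, so $\operatorname{dist}(\hat x,\mathbb Tx_0)\ge\varepsilon/2$ and $\|Dx\|\le\|D\hat x\|\le1-\delta_2$. Take $\delta=\min\{\varepsilon/2,\delta_2\}$, which depends only on $\varepsilon$ and $\kappa$ and not on $x_0$, $n$ or $H$.
\end{proof}

This completes the proof of Theorem~\ref{thm:infinite}. The upper bound on $\kappa$ was used for the convexity of $F$ and to absorb the losses $7\kappa s|r|^2$, $12\kappa s|r|^2$ and $8\kappa\sigma|v|^2$. The condition $\kappa>0$ enters through the gain $\kappa\sigma^4q(y)^2/64$ in \eqref{eq:gain2}, the only one available along a flat part of the sphere through $x_0$.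

\begin{thebibliography}{9}

\bibitem{AAGM}
Acosta, Aron, Garc\'ia and Maestre, 2008.

\bibitem{talk}
\emph{Bishop-Phelps-Bollob\'as version of Lindenstrauss properties A and B},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2014-Valencia(december).pdf}

\end{thebibliography}
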